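\title{Provability logics strictly between $\mathsf{K}$ and $\mathsf{GL}$}

\begin{abstract}
A provability predicate of Peano arithmetic is a formula $\Pr(x)$ whose provable numerical instances are exactly those given by G\"odel numbers of theorems. Its provability logic collects the modal principles that $\mathsf{PA}$ proves when $\Box$ is read as $\Pr$. Strictly between $\mathsf{K}$ and $\mathsf{GL}$, the logics $\mathsf{K}+\Box(\Box^n p\to p)\to\Box p$ with $n\ge 2$ are known to arise in this way, and it was asked whether there are others. We show that there are: for every $m\ge 2$ the logic $\mathsf{K}+(\Box\neg\Box\bot\to\Box^m\bot)$ is the provability logic of a predicate that defines the set of theorems of $\mathsf{PA}$ in the standard model. More generally, a consistent recursively enumerable normal logic that is complete with respect to a class of finite acyclic Kripke frames is the provability logic of some provability predicate if and only if it is closed under the rule $\Box A/A$.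
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathsf{PA}$ be Peano arithmetic in the language $\mathcal{L}_A$ of first-order arithmetic. We write $\overline{n}$ for the numeral of $n\in\omega$ and $\ulcorner\varphi\urcorner$ for the numeral of the G\"odel number of $\varphi$. A formula $\Pr(x)$ is a \emph{provability predicate} of $\mathsf{PA}$ if for every $n\in\omega$,
\[
\mathsf{PA}\vdash\Pr(\overline{n})\quad\text{if and only if}\quad n \text{ is the G\"odel number of a theorem of } \mathsf{PA}.
\]
A large supply of examples comes from describing the axioms in different ways. A formula $\tau(v)$ is a \emph{numeration} of $\mathsf{PA}$ if, for every $n$, $\mathsf{PA}\vdash\tau(\overline{n})$ exactly when $n$ is the G\"odel number of an axiom of $\mathsf{PA}$. For every numeration $\tau$, the natural formula $\Pr_\tau(x)$ expressing ``$x$ is the G\"odel number of a formula provable in the theory defined by $\tau$'' is a provability predicate.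

An \emph{arithmetical interpretation based on} $\Pr$ is a map $f$ from modal formulas to $\mathcal{L}_A$-sentences that sends each propositional variable to some sentence, commutes with the propositional connectives, and satisfies $f(\Box A)=\Pr(\ulcorner f(A)\urcorner)$. The \emph{provability logic} of $\Pr$ is
\[
\mathsf{PL}(\Pr)=\{A : \mathsf{PA}\vdash f(A)\text{ for every interpretation } f \text{ based on }\Pr\}.
\]

The definition of a provability predicate fixes which sentences $\Pr(\overline{n})$ are theorems, and nothing more. It does not say whether $\mathsf{PA}$ proves conditionals such as $\Pr(\ulcorner\varphi\urcorner)\to\Pr(\ulcorner\Pr(\ulcorner\varphi\urcorner)\urcorner)$ when $\varphi$ is undecided. The logic $\mathsf{PL}(\Pr)$ measures which schematic principles of this kind $\mathsf{PA}$ does prove. The following properties come for free.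

\begin{lemma}\label{lem:free}
For every provability predicate $\Pr$ of $\mathsf{PA}$, the set $\mathsf{PL}(\Pr)$ contains all tautologies, does not contain $\bot$, and is closed under modus ponens, substitution, the rule $A/\Box A$ and the rule $\Box A/A$.
\end{lemma}

\begin{proof}
An interpretation of a tautology is a tautology, $\mathsf{PA}$ is consistent, and $\mathsf{PA}$ is closed under modus ponens. If $\sigma$ is a substitution and $f$ an interpretation, then the interpretation $g$ with $g(p)=f(\sigma(p))$ satisfies $g(A)=f(\sigma(A))$ for all $A$. Finally, $\mathsf{PA}\vdash f(A)$ if and only if $\mathsf{PA}\vdash\Pr(\ulcorner f(A)\urcorner)$, for every $f$; this gives both rules.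
\end{proof}

Let $\mathsf{K}$ be the least normal modal logic, let $\mathsf{K4}=\mathsf{K}+\Box p\to\Box\Box p$, and for $n\ge1$ let
\[
G_n=\mathsf{K}+\Box(\Box^n p\to p)\to\Box p .
\]
Thus $G_1=\mathsf{GL}$; the logics $G_n$ with $n\ge2$ were introduced by Sacchetti. The following results are known.
\begin{enumerate}
\item[(F1)] There is a $\Sigma_2$ numeration $\tau$ of $\mathsf{PA}$ with $\mathsf{PL}(\Pr_\tau)=\mathsf{K}$.
\item[(F2)] For each $n\ge2$, $\mathsf{K}\subsetneq G_n\subsetneq\mathsf{GL}$, and there is a $\Sigma_2$ numeration $\tau$ of $\mathsf{PA}$ with $\mathsf{PL}(\Pr_\tau)=G_n$.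
\item[(F3)] (Solovay) For every $\Sigma_1$ numeration $\tau$ of $\mathsf{PA}$, $\mathsf{PL}(\Pr_\tau)=\mathsf{GL}$.
\item[(F4)] If $L$ is a normal logic with $\mathsf{K4}\subseteq L$ and $\mathsf{GL}\not\subseteq L$, then $L\ne\mathsf{PL}(\Pr)$ for every provability predicate $\Pr$ of $\mathsf{PA}$.
\end{enumerate}
The question below is posed as Open Problem~1 in \cite{slides}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a logic $L$ with $\mathsf{K}\subsetneq L\subsetneq\mathsf{GL}$, different from all $G_n$ with $n\ge2$, such that $L=\mathsf{PL}(\Pr)$ for some provability predicate $\Pr$ of $\mathsf{PA}$?}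
\medskip

By Lemma~\ref{lem:free} such an $L$ is normal, so by (F4) it cannot contain $\Box p\to\Box\Box p$. Two guesses suggest themselves. Every logic in (F1)--(F3) other than $\mathsf{K}$ is axiomatized by a variant of the axiom of $\mathsf{GL}$, and (F4) says that transitivity forces that axiom; one might expect that self-reference in $\mathsf{PA}$ always produces an axiom of this shape. The Kripke semantics points the other way. The logic $G_n$ is the logic of finite acyclic frames with $R^{n+1}\subseteq R$ (Lemma~\ref{lem:Gn}), and nothing in Lemma~\ref{lem:free} singles out the condition $R^{n+1}\subseteq R$. One might therefore expect that, among logics of finite acyclic frames, the rule $\Box A/A$ is the only obstruction. The second guess is correct for recursively enumerable logics.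

The simplest candidate for a new example keeps from $\mathsf{GL}$ only the modal form of G\"odel's second incompleteness theorem, $\Box\neg\Box\bot\to\Box\bot$: if consistency is provable, then a contradiction is provable. For $m\ge2$ put
\[
C_m=\Box\neg\Box\bot\to\Box^m\bot,\qquad L_m=\mathsf{K}+C_m .
\]
Then $L_2=\mathsf{K}+(\Box\neg\Box\bot\to\Box\bot)$, because $\mathsf{K}$ proves $\Box\bot\to\Box\Box\bot$ and $\Box\neg\Box\bot\wedge\Box\Box\bot\to\Box\bot$.

\begin{theorem}\label{thm:A}
For each $m\ge2$ we have $\mathsf{K}\subsetneq L_m\subsetneq\mathsf{GL}$, the logic $L_m$ is none of the logics $G_n$ with $n\ge2$, $L_2\supsetneq L_3\supsetneq\cdots$, and $L_m=\mathsf{PL}(\Pr)$ for a provability predicate $\Pr$ of $\mathsf{PA}$. Moreover, this $\Pr$ is $\mathsf{PA}$-equivalent to a Boolean combination of $\Sigma_1$ formulas and defines in $\mathbb{N}$ exactly the set of theorems of $\mathsf{PA}$.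
\end{theorem}

So the answer to the Problem is yes.

\begin{theorem}\label{thm:B}
Let $L$ be a consistent recursively enumerable normal logic that is complete with respect to a class of finite acyclic Kripke frames. Then $L=\mathsf{PL}(\Pr)$ for some provability predicate $\Pr$ of $\mathsf{PA}$ if and only if $L$ is closed under the rule $\Box A/A$.
\end{theorem}

\begin{corollary}\label{cor:inter}
Let $a,b\ge2$ with $a\nmid b$ and $b\nmid a$. Then $L=G_a\cap G_b$ satisfies $\mathsf{K}\subsetneq L\subsetneq\mathsf{GL}$, $L\ne G_n$ for all $n\ge2$, and $L=\mathsf{PL}(\Pr)$ for some provability predicate $\Pr$ of $\mathsf{PA}$.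
\end{corollary}

\begin{corollary}\label{cor:neg}
The logic $L'=\mathsf{GL}\cap(\mathsf{K}+\Box^3\bot)$ satisfies $\mathsf{K}\subsetneq L'\subsetneq\mathsf{GL}$, but $L'\ne\mathsf{PL}(\Pr)$ for every provability predicate $\Pr$ of $\mathsf{PA}$.
\end{corollary}

Both theorems are proved by defining $\Pr$ through a computable process that never moves in $\mathbb{N}$, but that $\mathsf{PA}$ cannot prove to stay put. If the process moves to a world of a Kripke frame, $\Pr$ behaves like $\Box$ at that world. For Theorem~\ref{thm:A} a single move suffices (Sections~\ref{sec:Lm} and~\ref{sec:jump}). For Theorem~\ref{thm:B} the process may move repeatedly (Section~\ref{sec:class}). The two proofs are independent. The first is shorter and gives the better predicate: the predicate of Theorem~\ref{thm:B} is true in $\mathbb{N}$ of every formula. The corollaries are proved in Section~\ref{sec:cor}. The facts (F1)--(F4) are not used in the proofs.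

\section{Background}\label{sec:back}

\subsection{Kripke semantics}

Modal formulas are built from variables and $\bot$ by $\neg,\wedge,\vee,\to$ and $\Box$. We write $\Diamond A$ for $\neg\Box\neg A$, $\Box^0A=A$ and $\Box^{l+1}A=\Box\Box^lA$; the empty disjunction is $\bot$ and the empty conjunction is $\neg\bot$. The modal depth $\mathrm{md}(A)$ is the maximal nesting of boxes in $A$. A \emph{normal logic} is a set of formulas that contains all tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and $A/\Box A$; $\mathsf{K}+A$ is the least normal logic containing $A$.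

A \emph{frame} is a nonempty set $W$ with a binary relation $R$; $R(x)=\{y: xRy\}$ is the set of \emph{successors} of $x$, and $x$ is \emph{terminal} if $R(x)=\emptyset$. A valuation says which variables hold at which points; then $x\Vdash A$ is defined by the truth tables and by: $x\Vdash\Box A$ iff $y\Vdash A$ for all $y\in R(x)$. A frame \emph{validates} $A$ if $A$ holds at all points under all valuations. The formulas valid in a frame form a normal logic, so a frame validates $\mathsf{K}+A$ as soon as it validates $A$. An \emph{$L$-frame} is a frame validating all of $L$, and $L$ is \emph{complete with respect to} a class $\mathcal{C}$ if $L$ is exactly the set of formulas valid in all frames of $\mathcal{C}$.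

A \emph{path of length $l$} is a sequence $x_0Rx_1R\cdots Rx_l$. We have $x\Vdash\Box^l\bot$ iff no path of length $l$ starts at $x$. A frame is \emph{acyclic} if no path of positive length returns to its starting point. In a finite acyclic frame, the \emph{height} $\mathrm{ht}(x)$ is the length of the longest path starting at $x$, and $xRy$ implies $\mathrm{ht}(y)<\mathrm{ht}(x)$. A \emph{tree} carries the relation ``$y$ is a child of $x$'', which is irreflexive and intransitive. The \emph{intransitive chain} $x_l\to\dots\to x_0$ is the frame whose only related pairs are $x_{i+1}Rx_i$.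

A \emph{generated subframe} is a nonempty subset closed under successors, with the restricted relation; $\mathrm{cone}(x)$ is the generated subframe of all points reachable from $x$ by a path of length $\ge0$. Truth at a point of a generated subframe does not depend on the rest of the frame, so generated subframes of $L$-frames are $L$-frames. A \emph{p-morphism} $\pi\colon(W,R)\to(W',R')$ is a map such that $xRy$ implies $\pi(x)R'\pi(y)$, and $\pi(x)R'z$ implies $z=\pi(y)$ for some $y\in R(x)$.

The \emph{canonical frame} of a consistent normal logic $L$ consists of the maximal $L$-consistent sets, with $\Gamma R\Delta$ iff $B\in\Delta$ whenever $\Box B\in\Gamma$. These sets contain $L$, are closed under modus ponens, and respect the connectives ($\neg B\in\Gamma$ iff $B\notin\Gamma$, and so on). We use three facts.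
\begin{enumerate}
\item[(C1)] If $A\notin L$, then $A\notin\Gamma$ for some $\Gamma$.
\item[(C2)] If $\Box B\notin\Gamma$, then $B\notin\Delta$ for some $\Delta$ with $\Gamma R\Delta$.
\item[(C3)] If $\Box^lB\in\Gamma$ and a path of length $l$ leads from $\Gamma$ to $\Delta$, then $B\in\Delta$.
\end{enumerate}

\subsection{Arithmetic}

We assume $\mathbb{N}\models\mathsf{PA}$. The symbol $\bot$ denotes a propositional contradiction in both languages, and $f(\bot)=\bot$. Proofs are finite sequences of formulas. By repeating lines, every provable formula has proofs with arbitrarily large codes and the same axioms. Codes of formulas and proofs exceed the codes of their constituents, and the code of $\overline{n}$ is at least $n$. We identify syntactic objects with their codes. Primitive recursive (p.r.) functions and relations are used freely inside $\mathsf{PA}$ through their standard $\Delta_1$ definitions. A \emph{p.r.\ formula} is one that is $\mathsf{PA}$-equivalent to such a definition, and ``$\Sigma_1$'' means ``$\mathsf{PA}$-equivalent to a $\Sigma_1$ formula''; p.r.\ formulas and their negations are $\Sigma_1$.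 When we argue inside $\mathsf{PA}$, an expression such as $\psi(\overline{j})$ with $j$ a variable denotes the code of the result of substituting the $j$th numeral into $\psi$; inside a displayed formula this code is written $\ulcorner\psi(\dot{j})\urcorner$.

$\mathrm{Prov}$ is the standard $\Sigma_1$ provability predicate. $\mathsf{PA}_k$ is the theory axiomatized by the axioms of $\mathsf{PA}$ with code $\le k$. $X_s$ is the finite set of sentences that have a $\mathsf{PA}$-proof with code $\le s$. It is a p.r.\ function of $s$, and $\mathsf{PA}$ proves that $X_s\subseteq X_{s'}$ for $s\le s'$, that members of $X_s$ have code $\le s$, and that $\mathsf{PA}_s\vdash\chi$ for $\chi\in X_s$ (a proof with code $\le s$ uses only axioms with code $\le s$). We need four textbook facts.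
\begin{enumerate}
\item[(A1)] \emph{$\Sigma_1$-completeness.} $\mathsf{PA}$ proves every true $\Sigma_1$ sentence. For every $\Sigma_1$ formula $\sigma(\vec{x})$ there is $e\in\omega$ with $\mathsf{PA}\vdash\forall\vec{x}\,(\sigma(\vec{x})\to\mathrm{Prov}_{\mathsf{PA}_e}(\ulcorner\sigma(\dot{\vec{x}})\urcorner))$. (Take $e$ so large that $\mathsf{PA}_e$ proves a finite axiomatization of $\mathrm{I}\Sigma_1$ and the equivalence of $\sigma$ with a formula that is literally $\Sigma_1$.)
\item[(A2)] \emph{Diagonal lemma.} For every formula $\theta(y,\vec{x})$ there is $\psi(\vec{x})$ with $\mathsf{PA}\vdash\psi(\vec{x})\leftrightarrow\theta(\ulcorner\psi\urcorner,\vec{x})$. The usual construction gives $\psi$ the form $\exists y(\dots\wedge\theta(y,\vec{x}))$, so $\psi$ begins with a quantifier and each $x_i$ that is free in $\theta$ is free in $\psi$.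
\item[(A3)] \emph{Essential reflexivity} (Mostowski; see \cite{HP}). For every $n\in\omega$ and every formula $\psi(x)$, $\mathsf{PA}\vdash\forall x\,(\mathrm{Prov}_{\mathsf{PA}_n}(\ulcorner\psi(\dot{x})\urcorner)\to\psi(x))$.
\item[(A4)] \emph{Overspill.} If $\mathfrak{N}$ is a nonstandard model of $\mathsf{PA}$ and a formula $Q(n)$ with parameters holds in $\mathfrak{N}$ for all standard $n$, then it holds for some nonstandard $n$.
\end{enumerate}
By (A1), true $\Sigma_1$ sentences hold in every model of $\mathsf{PA}$, and p.r.\ functions take their true values at standard arguments.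

A sentence is \emph{prime} if it is neither $\bot$ nor a negation, conjunction, disjunction or implication. Every sentence is built from prime sentences and $\bot$ by connectives; the sentences met on the way, itself included, are its \emph{propositional constituents}. For a finite set $\Phi$ of sentences, $\Phi\vdash_0\psi$ means that every assignment of truth values to prime sentences that makes $\Phi$ true makes $\psi$ true. This relation is p.r., and $\mathsf{PA}$ proves its elementary properties: monotonicity, cut, modus ponens, the deduction theorem, and the fact that a coded finite disjunction follows from each disjunct and entails everything that all its disjuncts entail. If $X_s\vdash_0\psi$, then $\mathsf{PA}\vdash\psi$.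

\begin{remark}\label{rem:open}
Let $\hat{x}$ be the universal closure of the formula $x$, so that $\hat{x}=x$ for sentences. The predicates defined below have the form ``$x$ is a formula and $\rho(\hat{x})$'', up to $\mathsf{PA}$-equivalence. Hence $\mathsf{PA}$ refutes $\Pr(\overline{n})$ if $n$ is not a formula and proves $\Pr(\ulcorner\varphi\urcorner)\leftrightarrow\Pr(\ulcorner\hat{\varphi}\urcorner)$ for formulas $\varphi$. As $\mathsf{PA}\vdash\varphi$ iff $\mathsf{PA}\vdash\hat{\varphi}$, such a $\Pr$ is a provability predicate as soon as $\mathsf{PA}\vdash\varphi\Leftrightarrow\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$ for all \emph{sentences} $\varphi$. A reader for whom theorems are sentences should add the conjunct ``$x$ is a sentence''.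
\end{remark}

\section{The logics $L_m$}\label{sec:Lm}

Fix $m\ge2$.

\begin{proposition}\label{prop:modal}
$\mathsf{K}\subsetneq L_m\subsetneq\mathsf{GL}$, $L_m\ne G_n$ for all $n\ge2$, and $L_{m+1}\subsetneq L_m$.
\end{proposition}

\begin{proof}
For $p=\bot$ the axiom of $\mathsf{GL}$ reads $\Box(\Box\bot\to\bot)\to\Box\bot$, which is $\mathsf{K}$-equivalent to $\Box\neg\Box\bot\to\Box\bot$. Since $\mathsf{K}\vdash\Box\bot\to\Box^m\bot$, we get $L_m\subseteq\mathsf{GL}$. At a single reflexive point $\Box\neg\Box\bot$ holds and $\Box^m\bot$ fails, so $C_m\notin\mathsf{K}$.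

Let $n\ge1$. Consider the frame $\{x,d\}$ with $xRx$, $xRd$ and $d$ terminal. It validates $C_m$: the premise fails at $x$, which sees $d\Vdash\Box\bot$, and the conclusion holds at $d$. Let $p$ be false exactly at $x$. Then $x\nVdash\Box^np$, so $\Box^np\to p$ holds at $x$; it holds at $d$ because $p$ does. Thus $x\Vdash\Box(\Box^np\to p)$ while $x\nVdash\Box p$. So the axiom of $G_n$ is not in $L_m$. This gives $L_m\ne\mathsf{GL}$ for $n=1$ and $L_m\ne G_n$ for $n\ge2$.

From $\mathsf{K}\vdash\Box^m\bot\to\Box^{m+1}\bot$ we get $L_{m+1}\subseteq L_m$. The intransitive chain $x_m\to\dots\to x_0$ validates $\Box^{m+1}\bot$ and hence $C_{m+1}$. The point $x_m$ sees only $x_{m-1}$, which is not terminal as $m\ge2$; so $x_m\Vdash\Box\neg\Box\bot$, whereas $x_m\nVdash\Box^m\bot$. Hence $C_m\notin L_{m+1}$.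
\end{proof}

On a finite acyclic frame, $C_m$ holds at $w$ iff the following condition holds at $w$, since $w\nVdash\Box^m\bot$ means $\mathrm{ht}(w)\ge m$ and $w\nVdash\Box\neg\Box\bot$ means that $w$ has a terminal successor:
\begin{enumerate}
\item[$(T_m)$] if $\mathrm{ht}(w)\ge m$, then $w$ has a successor of height $0$.
\end{enumerate}
We say that a frame satisfies $(T_m)$ if all its points do; such a frame is an $L_m$-frame.

\begin{lemma}\label{lem:trees}
If $A\notin L_m$, then $A$ is refuted at the root of a finite tree satisfying $(T_m)$.
\end{lemma}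

\begin{proof}
In the canonical frame of $L_m$, suppose that a path of length $m$ starts at $\Gamma$. By (C3), $\Box^m\bot\notin\Gamma$; since $C_m\in\Gamma$, also $\Box\neg\Box\bot\notin\Gamma$; by (C2), $\Gamma$ has a successor containing $\Box\bot$.

Let $d=\mathrm{md}(A)$. We build a tree whose nodes are labeled by canonical worlds. The root, at level $0$, is labeled by a world not containing $A$, given by (C1). A node at level $<d$ with label $\Gamma$ receives, for each subformula $\Box B$ of $A$ with $\Box B\notin\Gamma$, a child labeled by some $\Delta$ with $\Gamma R\Delta$ and $B\notin\Delta$; if $\Gamma$ has a successor containing $\Box\bot$, the node receives one more child, labeled by such a successor. Nodes at level $d$ receive no children. The tree is finite. A node whose label contains $\Box\bot$ has no children, because its label contains every $\Box B$ and has no successors.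

Let $p$ hold at a node iff $p$ is in its label. We claim: if $B$ is a subformula of $A$ and $w$ is a node at level $l$ with $\mathrm{md}(B)\le d-l$, then $w\Vdash B$ iff $B$ is in the label $\Gamma$ of $w$. Variables hold by definition and connectives pass through. Let $B=\Box C$. Then $l<d$, and the claim applies to $C$ at the children of $w$. If $\Box C\in\Gamma$, then $C$ is in the label of every child, so $w\Vdash\Box C$. If $\Box C\notin\Gamma$, some child has a label omitting $C$, so $w\nVdash\Box C$. In particular the root refutes $A$.

If $\mathrm{ht}(w)\ge m$, then $w$ has children, so it is at a level $<d$, and the labels along a path of length $m$ from $w$ form a canonical path. By the first paragraph $w$ has a child whose label contains $\Box\bot$, and this child has height $0$.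
\end{proof}

\section{Predicates with one jump}\label{sec:jump}

\subsection{The mechanism}

We want a predicate that agrees with $\mathrm{Prov}$ in $\mathbb{N}$ but that, as far as $\mathsf{PA}$ can tell, might behave like $\Box$ at any given world of a frame. Imagine watching the sets $X_0\subseteq X_1\subseteq\cdots$ and jumping to world $j$ at the first stage at which the statement ``the jump goes to $j$'' is refuted. A consistent theory never allows this to happen, and for the same reason it cannot refute any target. After a jump to $i$ at stage $s$ we declare provable the truth-table consequences of $X_{s-1}$ and ``the jump goes to a successor of $i$''. The set $X_{s-1}$ is large enough to contain every actual theorem, and small enough not to refute any successor of $i$.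

The data are a p.r.\ set $W$ of positive integers and a p.r.\ function $R$ assigning a finite set to each $i\in W$, such that $\mathsf{PA}$ proves $j\in W$ and $j<i$ for $i\in W$, $j\in R(i)$. For a formula $J(s,x)$ let $\Lambda(x)$ be $\exists s\,J(s,x)$. We also need a p.r.\ function assigning to the code of $J$ and to $j\in W$ a sentence $S_j$ such that, whatever $J$ is,
\begin{enumerate}
\item[(S1)] $\mathsf{PA}$ proves that $S_j\vdash_0\Lambda(\overline{j})$ for all $j\in W$;
\item[(S2)] $\mathsf{PA}\vdash\Lambda(\overline{j})\to S_j$ for each (standard) $j\in W$.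
\end{enumerate}
The simplest choice is $S_j=\Lambda(\overline{j})$. The statement ``$s$ is the least number such that $X_s\vdash_0\neg S_j$ for some $j\in W$ with $j\le s$, and $x$ is the least such $j$'' is a p.r.\ relation of $s$, $x$ and the code of $J$. By (A2) there is a formula $\mathrm{Jump}(s,x)$ such that, with $J=\mathrm{Jump}$ in the definitions of $\Lambda$ and $S_j$, $\mathsf{PA}$ proves:
\begin{quote}
$\mathrm{Jump}(s,x)$ iff $s$ is the least number such that $X_s\vdash_0\neg S_j$ for some $j\in W$ with $j\le s$, and $x$ is the least such $j$.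
\end{quote}
So $\mathrm{Jump}$ is a p.r.\ formula and $\Lambda$ is $\Sigma_1$. Put $D_i=\bigvee_{j\in R(i)}S_j$, and let $\Pr(x)$ be the conjunction of ``$x$ is a formula'' with
\begin{equation}\label{eq:PrA}
\bigl(\neg\exists y\,\Lambda(y)\wedge\mathrm{Prov}(\hat{x})\bigr)\ \vee\ \exists s\,\exists i\,\bigl(\mathrm{Jump}(s,i)\wedge X_{s-1}\cup\{D_i\}\vdash_0\hat{x}\bigr).
\end{equation}

\begin{lemma}\label{lem:jump}
\begin{enumerate}
\item[(a)] $\mathsf{PA}$ proves: at most one pair $(s,i)$ satisfies $\mathrm{Jump}$, and then $i\in W$ and $1\le i\le s$; if $X_s\vdash_0\neg S_j$ for some $j\in W$ with $j\le s$, then there is a jump.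
\item[(b)] In $\mathbb{N}$ there is no jump.
\item[(c)] If $\varphi$ is a sentence and $\mathsf{PA}\vdash\varphi$, then $\mathsf{PA}\vdash\mathrm{Jump}(s,i)\to\ulcorner\varphi\urcorner\in X_{s-1}$.
\item[(d)] $\mathsf{PA}\nvdash\neg\Lambda(\overline{i})$ for every $i\in W$.
\item[(e)] $\mathsf{PA}$ proves: if $\mathrm{Jump}(s,i)$, $j\in R(i)$, $\varphi$ is a sentence and $X_{s-1}\vdash_0S_j\to\neg\varphi$, then $\neg\Pr(\varphi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from the defining equivalence and the least number principle.

(b) Suppose that $\mathrm{Jump}(s,i)$ holds in $\mathbb{N}$. By (A1), $\mathsf{PA}\vdash\Lambda(\overline{i})$, so $\mathsf{PA}\vdash S_i$ by (S2). But $X_s\vdash_0\neg S_i$ gives $\mathsf{PA}\vdash\neg S_i$, and $\mathsf{PA}$ is consistent.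

(c) Let $p$ be the code of a proof of $\varphi$. For each $s\le p$ the p.r.\ statement $\forall i\le\overline{s}\,\neg\mathrm{Jump}(\overline{s},i)$ is true by (b), hence provable. So $\mathsf{PA}\vdash\mathrm{Jump}(s,i)\to s-1\ge\overline{p}$. Also $\mathsf{PA}\vdash\ulcorner\varphi\urcorner\in X_{\overline{p}}$ by (A1).

(d) Otherwise $\mathsf{PA}\vdash\neg S_i$ by (S1), so $\neg S_i\in X_s$ for some $s\ge i$, and by (a) there is a jump in $\mathbb{N}$.

(e) Argue in $\mathsf{PA}$ and suppose $\Pr(\varphi)$. There is a jump and it is unique, so \eqref{eq:PrA} gives $X_{s-1}\cup\{D_i\}\vdash_0\varphi$. Since $S_j\vdash_0D_i$, we get $X_{s-1}\vdash_0S_j\to\varphi$, and with the hypothesis $X_{s-1}\vdash_0\neg S_j$. But $j\in W$ and $j<i\le s$, so $j\le s-1$. This contradicts the minimality of $s$.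
\end{proof}

\begin{lemma}\label{lem:jumpPP}
$\Pr$ is a provability predicate of $\mathsf{PA}$, is $\mathsf{PA}$-equivalent to a Boolean combination of $\Sigma_1$ formulas, and defines in $\mathbb{N}$ the set of theorems of $\mathsf{PA}$. The logic $\mathsf{PL}(\Pr)$ is normal.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:jump}(b), $\mathbb{N}\models\Pr(\overline{n})$ iff $n$ is a formula with $\mathsf{PA}\vdash\hat{n}$, that is, iff $n$ is a theorem. In particular $\mathsf{PA}\vdash\Pr(\overline{n})$ implies that $n$ is a theorem, since $\mathbb{N}\models\mathsf{PA}$. Conversely, let $\varphi$ be a sentence with $\mathsf{PA}\vdash\varphi$, and argue in $\mathsf{PA}$. If there is no jump, $\mathrm{Prov}(\ulcorner\varphi\urcorner)$ gives the first disjunct of \eqref{eq:PrA}. If $\mathrm{Jump}(s,i)$, then $\varphi\in X_{s-1}$ by Lemma~\ref{lem:jump}(c), which gives the second. By Remark~\ref{rem:open}, $\Pr$ is a provability predicate. The formulas ``$x$ is a formula'', $\exists y\,\Lambda(y)$, $\mathrm{Prov}(\hat{x})$ and the second disjunct of \eqref{eq:PrA} are $\Sigma_1$.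

By Lemma~\ref{lem:free} it remains to see that $\mathsf{PA}$ proves $\Pr(\ulcorner\psi\urcorner)$ from $\Pr(\ulcorner\varphi\to\psi\urcorner)$ and $\Pr(\ulcorner\varphi\urcorner)$. If there is no jump, both hypotheses hold through $\mathrm{Prov}$, which is closed under modus ponens. If there is a jump, both hold through the same set $X_{s-1}\cup\{D_i\}$, whose $\vdash_0$-consequences are closed under modus ponens.
\end{proof}

\subsection{Four worlds}

A tree that refutes $\Box p\to\Box\Box p$ has a point of height at least $2$, and $(T_2)$ asks this point to have a terminal child. This leads to the following tree with four nodes.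

\begin{example}\label{ex:four}
Let $W=\{1,2,3,4\}$, $R(1)=R(2)=\emptyset$, $R(3)=\{2\}$, $R(4)=\{1,3\}$, and $S_j=\lambda_j$, where $\lambda_j=\Lambda(\overline{j})$. This tree satisfies $(T_2)$, and $\Box p\to\Box\Box p$ fails at $4$ when $p$ is false only at $2$. Letters (a)--(e) refer to Lemma~\ref{lem:jump}.

\emph{The formula $\Box p\to\Box\Box p$ is not in $\mathsf{PL}(\Pr)$.} Interpret $p$ by $\theta=\lambda_1\vee\lambda_3\vee\lambda_4$. By (a), $\mathsf{PA}\vdash\lambda_2\to\neg\theta$. By (c) this sentence lies in $X_{s-1}$ at a jump, so (e) with $i=3$, $j=2$ gives $\mathsf{PA}\vdash\lambda_3\to\neg\Pr(\ulcorner\theta\urcorner)$. This is again a theorem, so (c) and (e) with $i=4$, $j=3$ give $\mathsf{PA}\vdash\lambda_4\to\neg\Pr(\ulcorner\Pr(\ulcorner\theta\urcorner)\urcorner)$. On the other hand $D_4=\lambda_1\vee\lambda_3\vdash_0\theta$, so $\mathsf{PA}\vdash\lambda_4\to\Pr(\ulcorner\theta\urcorner)$. Thus $\lambda_4$ refutes the interpretation of $\Box p\to\Box\Box p$, and $\mathsf{PA}\nvdash\neg\lambda_4$ by (d).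

\emph{The formula $\Box\neg\Box\bot\to\Box\bot$ is in $\mathsf{PL}(\Pr)$.} Since $D_1=D_2=\bot$, we have $\mathsf{PA}\vdash\lambda_t\to\Pr(\ulcorner\bot\urcorner)$ for $t=1,2$. Argue in $\mathsf{PA}$ and assume $\Pr(\ulcorner\neg\Pr(\ulcorner\bot\urcorner)\urcorner)$. If there is no jump, then $\mathrm{Prov}(\ulcorner\neg\Pr(\ulcorner\bot\urcorner)\urcorner)$, hence $\mathrm{Prov}(\ulcorner\neg\lambda_1\urcorner)$, and there is a jump after all by (a). A jump to $3$ or $4$ is excluded by (c) and (e), applied to the terminal successor $2$ or $1$ and to $\varphi=\neg\Pr(\ulcorner\bot\urcorner)$. So the jump goes to $1$ or $2$, and $\Pr(\ulcorner\bot\urcorner)$ holds.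
\end{example}

The first half of the example works for every formula and every choice of data.

\begin{lemma}\label{lem:truthA}
Let $F\subseteq W$ be finite, nonempty and closed under $R$. If $A$ fails at some $r\in F$ under some valuation on $F$, then $A\notin\mathsf{PL}(\Pr)$.
\end{lemma}

\begin{proof}
Let $f(p)=\bigvee\{\Lambda(\overline{w}):w\in F,\ w\Vdash p\}$. We show by induction on $B$ that, for all $w\in F$,
\[
w\Vdash B\ \Rightarrow\ \mathsf{PA}\vdash\Lambda(\overline{w})\to f(B),\qquad w\nVdash B\ \Rightarrow\ \mathsf{PA}\vdash\Lambda(\overline{w})\to\neg f(B).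
\]
If $w\Vdash p$, then $\Lambda(\overline{w})$ is a disjunct of $f(p)$. If $w\nVdash p$, then $\Lambda(\overline{w})$ refutes every disjunct, by uniqueness of the jump. Connectives are handled by propositional logic.

Let $w\Vdash\Box B$. For each $j\in R(w)\subseteq F$, (S1) and the induction hypothesis give $\mathsf{PA}\vdash S_j\to f(B)$, so $\mathsf{PA}\vdash D_w\to f(B)$. In $\mathsf{PA}$: if $\mathrm{Jump}(s,\overline{w})$, this sentence is in $X_{s-1}$ by Lemma~\ref{lem:jump}(c), so $X_{s-1}\cup\{D_w\}\vdash_0f(B)$ and $\Pr(\ulcorner f(B)\urcorner)$.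

Let $w\nVdash\Box B$, and take $j\in R(w)$ with $j\nVdash B$. Then $\mathsf{PA}\vdash S_j\to\neg f(B)$. In $\mathsf{PA}$: if $\mathrm{Jump}(s,\overline{w})$, parts (c) and (e) of Lemma~\ref{lem:jump} give $\neg\Pr(\ulcorner f(B)\urcorner)$.

Hence $\mathsf{PA}\vdash\Lambda(\overline{r})\to\neg f(A)$, and $\mathsf{PA}\nvdash f(A)$ by Lemma~\ref{lem:jump}(d).
\end{proof}

To refute every $A\notin L_m$ with one predicate, $(W,R)$ must contain all finite trees satisfying $(T_m)$, so $W$ must be infinite. Then the second half of Example~\ref{ex:four} breaks down. There we used that $\Lambda(\overline{t})\to\Pr(\ulcorner\bot\urcorner)$ lies in $X_{s-1}$ for a terminal successor $t$ of the world $i$ jumped to. Now $\mathsf{PA}$ must treat arbitrary $i$ and $t$, which in a model of $\mathsf{PA}$ may be nonstandard, and Lemma~\ref{lem:jump}(c) concerns standard sentences only. The remedy is to let $S_t$ carry, as a propositional conjunct, one of finitely many \emph{standard} sentences that records the height of $t$.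

\subsection{A universal frame for $(T_m)$}

Let $\langle a,u\rangle=\frac{(a+u)(a+u+1)}{2}+u$; this is a bijection $\omega^2\to\omega$ with $\langle a,u\rangle\ge u$. Let $E_u$ be the set of positions of the digit $1$ in the binary expansion of $u$, so that $e\in E_u$ implies $e<u$. Let $W=\omega\setminus\{0\}$. We define $R(i)$ and $\mathrm{ht}(i)$ together by course-of-values recursion. Write $i=\langle a,u\rangle+1$ and $E=E_u\setminus\{0\}$; all members of $E$ are less than $i$. Put $R(i)=E$ if $E$ contains an element of height $0$ or all its elements have height $<m-1$, and $R(i)=\emptyset$ otherwise. Put $\mathrm{ht}(i)=0$ if $R(i)=\emptyset$ and $\mathrm{ht}(i)=1+\max_{j\in R(i)}\mathrm{ht}(j)$ otherwise. In words: $i$ gets the successors proposed by $u$ provided that this makes $(T_m)$ true at $i$. Both functions are p.r., and directly from the definition $\mathsf{PA}$ proves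
\begin{enumerate}
\item[(W1)] if $j\in R(i)$, then $1\le j<i$ and $\mathrm{ht}(j)<\mathrm{ht}(i)$;
\item[(W2)] if $\mathrm{ht}(i)\ge m$, then $\mathrm{ht}(t)=0$ for some $t\in R(i)$.
\end{enumerate}
Since $1=\langle0,0\rangle+1$ and $E_0=\emptyset$, the world $1$ has height $0$. Finally:
\begin{enumerate}
\item[(W3)] every finite tree satisfying $(T_m)$ is isomorphic to a generated subframe of $(W,R)$.
\end{enumerate}
To see this, give the nodes $w$ distinct numbers $a_w$ and define, by recursion on the height, $c(w)=\langle a_w,u_w\rangle+1$, where $E_{u_w}$ is the set of values of $c$ at the children of $w$. The map $c$ is injective because the $a_w$ are distinct. By induction, $R(c(w))=E_{u_w}$ and $\mathrm{ht}(c(w))=\mathrm{ht}(w)$: as $(T_m)$ holds at $w$, either a child has height $0$ or $\mathrm{ht}(w)<m$, so the proposed set is accepted.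

For $h<m$ let $\tau_h$ be the sentence $\exists x\,(\Lambda(x)\wedge\mathrm{ht}(x)=\overline{h})$, ``the jump goes to a world of height $h$'', and put
\[
S_j=\Lambda(\overline{j})\wedge\tau_{\mathrm{ht}(j)}\ \text{ if }\mathrm{ht}(j)<m,\qquad S_j=\Lambda(\overline{j})\ \text{ otherwise.}
\]
Condition (S1) holds by the form of $S_j$. For (S2), if $\mathrm{ht}(j)=h<m$ then $\mathsf{PA}\vdash\mathrm{ht}(\overline{j})=\overline{h}$, so $\mathsf{PA}\vdash\Lambda(\overline{j})\to\tau_h$. From now on $\Pr$ is the predicate \eqref{eq:PrA} for these data. Let $\Pr^0(\bot)=\bot$ and $\Pr^{h+1}(\bot)=\Pr(\ulcorner\Pr^h(\bot)\urcorner)$; this is $f(\Box^{h+1}\bot)$ for every $f$. Since $\mathsf{K}\vdash\Box^h\bot\to\Box^{h+1}\bot$, Lemma~\ref{lem:jumpPP} gives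
\begin{equation}\label{eq:mono}
\mathsf{PA}\vdash{\Pr}^h(\bot)\to{\Pr}^{h'}(\bot)\qquad(h\le h').
\end{equation}

\begin{lemma}\label{lem:height}
$\mathsf{PA}\vdash\tau_h\to\Pr^{h+1}(\bot)$ for every $h<m$.
\end{lemma}

\begin{proof}
Assume the lemma for all $g<h$ and let $\xi=\bigvee_{g<h}\tau_g$. By \eqref{eq:mono}, $\mathsf{PA}\vdash\xi\to\Pr^h(\bot)$; for $h=0$ this sentence is $\bot\to\bot$. Argue in $\mathsf{PA}$. Assume $\tau_h$, and let $\mathrm{Jump}(s,x)$ with $\mathrm{ht}(x)=h$. By (W1) every $j\in R(x)$ has a height $g<h<m$, so $S_j$ has the conjunct $\tau_g$ and $S_j\vdash_0\xi$. Hence $D_x\vdash_0\xi$. Here $x$ is arbitrary, but $\xi\to\Pr^h(\bot)$ is a fixed theorem of $\mathsf{PA}$, so it is in $X_{s-1}$ by Lemma~\ref{lem:jump}(c). Thus $X_{s-1}\cup\{D_x\}\vdash_0\Pr^h(\bot)$, which gives $\Pr^{h+1}(\bot)$.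
\end{proof}

\begin{lemma}\label{lem:Cm}
$C_m\in\mathsf{PL}(\Pr)$.
\end{lemma}

\begin{proof}
Let $\gamma=\neg\Pr^1(\bot)$. Every interpretation of $C_m$ is $\Pr(\ulcorner\gamma\urcorner)\to\Pr^m(\bot)$. By Lemma~\ref{lem:height}, $\mathsf{PA}\vdash\tau_0\to\neg\gamma$. Argue in $\mathsf{PA}$ and assume $\Pr(\ulcorner\gamma\urcorner)$.

\emph{No jump.} Then $\mathrm{Prov}(\ulcorner\gamma\urcorner)$. Since $S_1=\Lambda(\overline{1})\wedge\tau_0$, the sentence $\gamma\to\neg S_1$ is a theorem, so $\mathrm{Prov}(\ulcorner\neg S_1\urcorner)$. Then $\neg S_1\in X_s$ for some $s\ge1$, and there is a jump by Lemma~\ref{lem:jump}(a). This case is impossible.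

\emph{$\mathrm{Jump}(s,i)$ with $\mathrm{ht}(i)\ge m$.} By (W2) take $t\in R(i)$ of height $0$, so $S_t=\Lambda(\overline{t})\wedge\tau_0$. By Lemma~\ref{lem:jump}(c), $\tau_0\to\neg\gamma$ is in $X_{s-1}$, so $X_{s-1}\vdash_0S_t\to\neg\gamma$. Lemma~\ref{lem:jump}(e) gives $\neg\Pr(\ulcorner\gamma\urcorner)$. This case is impossible as well; it is the only place where $(T_m)$ enters.

\emph{$\mathrm{Jump}(s,i)$ with $\mathrm{ht}(i)=h<m$.} Then $\tau_h$ holds, so $\Pr^{h+1}(\bot)$ by Lemma~\ref{lem:height} and $\Pr^m(\bot)$ by \eqref{eq:mono}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]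
The modal statements are Proposition~\ref{prop:modal}. Lemma~\ref{lem:jumpPP} gives the properties of $\Pr$, and together with Lemma~\ref{lem:Cm} it gives $L_m\subseteq\mathsf{PL}(\Pr)$. If $A\notin L_m$, then by Lemma~\ref{lem:trees} and (W3) $A$ fails at a point of a finite generated subframe of $(W,R)$, so $A\notin\mathsf{PL}(\Pr)$ by Lemma~\ref{lem:truthA}.
\end{proof}

\section{Logics of finite acyclic frames}\label{sec:class}

The necessity of the rule $\Box A/A$ in Theorem~\ref{thm:B} is part of Lemma~\ref{lem:free}. For sufficiency, fix a consistent r.e.\ normal logic $L$ that is closed under $\Box A/A$ and complete with respect to a class of finite acyclic frames. Thus every $A\notin L$ is refuted on a finite acyclic $L$-frame. Since $L$ is nonempty and r.e., it has a p.r.\ enumeration $A_0,A_1,\dots$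

\subsection{The plan}

In Section~\ref{sec:jump} the axiom $C_m$ was secured at nonstandard worlds by the sentences $\tau_h$, which were tailored to that axiom. For a general $L$ we let the process announce everything at once: a number $k$, a finite frame $F$ validating $A_0,\dots,A_k$, and truth values $v$ of arithmetical sentences at the worlds below the top world $r$ of $F$, making $X_k$ true. Then $\Pr$ means truth at all successors of $r$, and $r$ plays the role of the actual world. If $\mathsf{PA}$ proves $k>\overline{n}$ for each $n$, then it sees that each member of $L$ is valid on $F$ and that each of its own theorems holds below $r$.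

The burden shifts to producing valuations $v$ under which $X_k$ holds and $\Pr$ is evaluated as a box. We build them world by world from the bottom, which is where acyclicity is needed. Suppose the worlds below $r$ are done. The theory $\mathsf{PA}_k+{}$``the final announcement is $(F,v,k)$'' decides each $\Pr(\overline{n})$ as a box at $r$ would, so any finite completion of this theory is a suitable valuation at $r$, provided the theory is consistent. As before, consistency is enforced by making any announcement that is refuted. One move is not enough, however. To prove that $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$ implies $\mathsf{PA}\vdash\varphi$ we have to work in a model of $\mathsf{PA}+\neg\varphi$, where the process may already have moved, and we need the consistency statement there. So the process may move again, each time with a smaller $k$.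

In that same argument we must place a new world above $r$. The rule $\Box A/A$ makes this possible for actual $L$-frames (Lemma~\ref{lem:tower}). An announced frame may be nonstandard, and nothing guarantees that $\mathsf{PA}$ knows $L$ to be closed under the rule. So the possibility of extending $F$ upward is made part of what is demanded from the announcement.

\subsection{Coded frames and towers}

A \emph{coded frame} is a pair $F=(\mu,R)$ with $\mu\ge1$, worlds $0,\dots,\mu-1$, and $y<x$ whenever $xRy$. Its \emph{top} is $\mu-1$. Listing the points by increasing height shows that every finite acyclic frame is isomorphic to a coded one; if the frame is $\mathrm{cone}(x)$, then $x$ becomes the top. The restriction $F|_{\le t}$ to $\{0,\dots,t\}$ is a generated subframe with top $t$. Let $\mathcal{F}_k$ be the set of coded frames validating $A_0,\dots,A_k$. The relation $F\in\mathcal{F}_k$ is p.r., and $\mathsf{PA}$ proves that $\mathcal{F}_{k+1}\subseteq\mathcal{F}_k$ and that $\mathcal{F}_k$ is closed under coded copies of generated subframes.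

\begin{definition}
Let $F,F'$ be coded frames and $r\in F$, $r'\in F'$. We say that $(F',r')$ is a \emph{step above} $(F,r)$ if there are $j\in F'$ with $r'Rj$ and a p-morphism $\pi\colon\mathrm{cone}(j)\to\mathrm{cone}(r)$ with $\pi(j)=r$. The pair $(F,r)$ is \emph{$k$-extendible} if there is a \emph{tower} $(F_0,r_0)=(F,r),(F_1,r_1),\dots,(F_k,r_k)$ in which $F_1,\dots,F_k\in\mathcal{F}_k$ and each pair is a step above the preceding one.
\end{definition}

Being $k$-extendible is a $\Sigma_1$ condition. Provably in $\mathsf{PA}$, it implies being $k'$-extendible for $k'\le k$ (truncate the tower). A step above $(F,r)$ depends only on the isomorphism type of $\mathrm{cone}(r)$. If $r'Rr$ in $F$, then $(F,r')$ is a step above $(F,r)$ through the identity map.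

\begin{example}\label{ex:towers}
For frames satisfying $(T_m)$ a step is easy to write down: add a new terminal point $d$ and a new point $r'$ that sees exactly $r$ and $d$. The result satisfies $(T_m)$, and if $A$ fails at $r$ then $\Box A$ fails at $r'$. With Lemma~\ref{lem:trees} this shows that $L_m$ is closed under $\Box A/A$, so $L_m$ satisfies all hypotheses of Theorem~\ref{thm:B}. The extra point $d$ cannot be omitted when $\mathrm{ht}(r)\ge m-1$.
\end{example}

In general the step is found with a formula describing $\mathrm{cone}(r)$. This is the only use of the rule $\Box A/A$.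

\begin{lemma}\label{lem:tower}
If $F$ is a coded $L$-frame and $r\in F$, then $F\in\mathcal{F}_n$ and $(F,r)$ is $n$-extendible for all $n\in\omega$. The one-point irreflexive frame is an $L$-frame.
\end{lemma}

\begin{proof}
An $L$-frame is in every $\mathcal{F}_n$. So it suffices to find a step $(F_1,r_1)$ above $(F,r)$ with $F_1$ a coded $L$-frame, and to iterate. Let $G=\mathrm{cone}(r)$, $d=\mathrm{ht}(r)$, and let $p_w$ $(w\in G)$ be distinct variables. Put
\[
\beta=\bigvee_{w}p_w\ \wedge\bigwedge_{w\ne v}\neg(p_w\wedge p_v)\ \wedge\ \bigwedge_{w}\Bigl(p_w\to\bigwedge_{v\in R(w)}\Diamond p_v\ \wedge\ \Box\bigvee_{v\in R(w)}p_v\Bigr),\qquad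
\delta=p_r\wedge\bigwedge_{l\le d}\Box^l\beta .
\]
With $p_w$ true exactly at $w$, $\delta$ holds at $r$ in the $L$-frame $G$. So $\neg\delta\notin L$, and by the rule $\Box\neg\delta\notin L$. Hence there are a coded $L$-frame $F_1$, a valuation, and points $r_1Rj$ with $j\Vdash\delta$.

Every point $x$ reached from $j$ by a path of length $\le d$ satisfies $\beta$, so exactly one $p_w$ holds at $x$; call $w$ the label $\pi(x)$. We have $\pi(j)=r$, and by the last conjunct of $\beta$ the labels along such a path form a path in $G$. If the path has length exactly $d$, the label of its endpoint is terminal in $G$, as $d=\mathrm{ht}(r)$, so the endpoint satisfies $\Box\bot$. Thus no path of length $d+1$ starts at $j$, and $\pi$ is defined on all of $\mathrm{cone}(j)$. If $xRy$, then $y\Vdash\bigvee_{v\in R(\pi(x))}p_v$, so $\pi(x)R\pi(y)$. If $\pi(x)Rv$, then $x\Vdash\Diamond p_v$, so $\pi(y)=v$ for some $y\in R(x)$. Hence $\pi$ is a p-morphism.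

Since $\bot\notin L$, there is a finite acyclic $L$-frame; it has a terminal point, which forms a generated subframe.
\end{proof}

\subsection{A process with decreasing labels}

An \emph{event} is a pair $(c,k)$ of numbers, and a \emph{history} is a finite sequence of events. We write $\varepsilon$ for the empty history and $H^\frown(c,k)$ for $H$ extended by one event. The \emph{label} $\mathrm{lab}(H)$ is the second component of the last event of $H$, and $\mathrm{lab}(\varepsilon)=\infty$. Given the code of a formula $\mathrm{Fin}(x)$, define a function $h$ by $h(0)=\varepsilon$ and: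
\begin{quote}
if $s$ codes a $\mathsf{PA}_k$-proof of $\neg\mathrm{Fin}(\overline{h(s)^\frown(c,k)})$ for some $c,k$ with $k<\mathrm{lab}(h(s))$, then $h(s+1)=h(s)^\frown(c,k)$; otherwise $h(s+1)=h(s)$.
\end{quote}
The pair $(c,k)$ can be read off from the last line of the proof, so $h$ is p.r.\ in $s$ and the code. By (A2) we choose $\mathrm{Fin}$ such that $\mathsf{PA}\vdash\mathrm{Fin}(x)\leftrightarrow\exists s\,\forall s'\ge s\ h(s')=x$. Thus $\mathrm{Fin}(H)$ says that $H$ is the final history.

\begin{lemma}\label{lem:process}
\begin{enumerate}
\item[(a)] $\mathsf{PA}\vdash\exists!H\,\mathrm{Fin}(H)$.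
\item[(b)] For each $n\in\omega$, $\mathsf{PA}\vdash\mathrm{Fin}(H)\wedge H\ne\varepsilon\to\mathrm{lab}(H)>\overline{n}$.
\item[(c)] $\mathbb{N}\models\mathrm{Fin}(\varepsilon)$.
\item[(d)] $\mathsf{PA}$ proves: if $\mathrm{Fin}(H)$ and $k<\mathrm{lab}(H)$, then for every $c$ the theory $\mathsf{PA}_k+\mathrm{Fin}(\overline{H^\frown(c,k)})$ is consistent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Argue in $\mathsf{PA}$. If $h(s)=\varepsilon$ for all $s$, then $\mathrm{Fin}(\varepsilon)$. Otherwise take $s$ with $h(s)\ne\varepsilon$ and least possible label. Every change of $h$ lowers the label, so $h$ is constant from $s$ on. A function has at most one eventual value.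

(b) Fix $n'\le n$ and argue in $\mathsf{PA}$. Let $\mathrm{Fin}(H)$, $H\ne\varepsilon$, $\mathrm{lab}(H)=n'$. Take the least $s$ with $h(s)=H$; then $s>0$, and $s-1$ codes a $\mathsf{PA}_{n'}$-proof of $\neg\mathrm{Fin}(\overline{H})$. By (A3) for $\mathsf{PA}_{n'}$ and the formula $\neg\mathrm{Fin}(x)$ we get $\neg\mathrm{Fin}(H)$, a contradiction.

(c) By (a) there is a final history in $\mathbb{N}$, and by (b) it has no finite label.

(d) Argue in $\mathsf{PA}$. Let $h(s')=H$ for all $s'\ge s_0$. If the theory is inconsistent, then $\neg\mathrm{Fin}(\overline{H^\frown(c,k)})$ has a $\mathsf{PA}_k$-proof with a code $s\ge s_0$. As $k<\mathrm{lab}(H)$, we get $h(s+1)=H^\frown(c,k)\ne H$, a contradiction.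
\end{proof}

\subsection{The predicate}

We define, relative to the code of a formula $\Pr(x)$ that begins with a quantifier and has $x$ free, what it means for an arithmetical sentence to hold at a world. Call a sentence a \emph{box} if it has the form $\Pr(\overline{n})$ with $n$ a sentence. Boxes are prime; $n$ is determined by $\Pr(\overline{n})$ and is less than its code. An \emph{atom} is a prime sentence that is not a box. An \emph{assignment} $v$ is a finite set of pairs (world, sentence); it is \emph{on} a set of worlds if only those worlds occur in it. For a coded frame $F$, define $(F,v),w\models\chi$ by recursion on the code of the sentence $\chi$: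
\begin{itemize}
\item $\bot$ and the connectives are evaluated by truth tables at $w$;
\item $(F,v),w\models\Pr(\overline{n})$ iff $(F,v),y\models n$ for all $y\in R(w)$, if $n$ is a sentence;
\item $(F,v),w\models\alpha$ iff $(w,\alpha)\in v$, if $\alpha$ is an atom.
\end{itemize}
This relation is p.r.

\begin{lemma}\label{lem:sat}
\begin{enumerate}
\item[(a)] $\mathsf{PA}$ proves: let $U$ be a generated subframe of $F$, let $\pi\colon U\to F'$ be a p-morphism, and suppose $(x,\alpha)\in v\Leftrightarrow(\pi(x),\alpha)\in v'$ for all $x\in U$ and all $\alpha$. Then $(F,v),x\models\chi$ iff $(F',v'),\pi(x)\models\chi$, for all $x\in U$ and all sentences $\chi$. In particular, satisfaction at $w$ depends only on $\mathrm{cone}(w)$ and the pairs of $v$ for worlds in $\mathrm{cone}(w)$.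
\item[(b)] For each interpretation $f$ based on $\Pr$ and each modal formula $B$, $\mathsf{PA}$ proves: $(F,v),w\models f(B)$ iff $w\Vdash B$ under the valuation on $F$ given by $y\Vdash p:\Leftrightarrow(F,v),y\models f(p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on the code of $\chi$. Only boxes need an argument: the two clauses in the definition of a p-morphism say that $\pi$ maps $R(x)$ onto $R'(\pi(x))$, and the induction hypothesis applies to $n$ at the points of $R(x)\subseteq U$. For the last claim let $\pi$ be an inclusion map.

(b) Induction on $B$. The sentence $f(\Box C)=\Pr(\ulcorner f(C)\urcorner)$ is a box, and its clause matches the clause for $\Box$.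
\end{proof}

For a coded frame $F$ with top $r$, let $\mathrm{Good}(F,v,k)$ mean that $v$ is an assignment on the worlds $<r$ and
\begin{enumerate}
\item[(G1)] $F\in\mathcal{F}_k$;
\item[(G2)] $(F,r)$ is $k$-extendible;
\item[(G3)] $(F,v),w\models\chi$ for all $w<r$ and all $\chi\in X_k$.
\end{enumerate}
This is a $\Sigma_1$ condition. Let $\langle a,F,v\rangle$ be an injective p.r.\ coding of triples; the number $a$ is a free tag, used in Lemma~\ref{lem:complB} to name worlds. By (A2) there is a formula $\Pr(x)$, beginning with a quantifier and with $x$ free, that is $\mathsf{PA}$-equivalent to the conjunction of ``$x$ is a formula'' with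
\[
\forall H',a,F,v,k\,\bigl[\mathrm{Fin}(H'^\frown(\langle a,F,v\rangle,k))\wedge\mathrm{Good}(F,v,k)\to\forall w\in R(r)\ (F,v),w\models\hat{x}\bigr],
\]
where $r$ is the top of $F$ and $\models$, $\mathrm{Good}$ refer to the code of $\Pr$ itself. We speak of the \emph{good case} if the final history has a last event $(\langle a,F,v\rangle,k)$ with $\mathrm{Good}(F,v,k)$, and of the \emph{dead-end case} otherwise. By Lemma~\ref{lem:process}(a), $\mathsf{PA}$ proves for all sentences $n$:
\begin{equation}\label{eq:PrB}
\text{good case: }\Pr(n)\leftrightarrow\forall w\in R(r)\ (F,v),w\models n;\qquad\text{dead-end case: }\Pr(n).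
\end{equation}
In the dead-end case $\Pr$ behaves like $\Box$ at an irreflexive point. The set $\mathsf{PL}(\Pr)$ makes sense for any formula $\Pr$, and we use the notation before knowing that $\Pr$ is a provability predicate.

\subsection{Extending an assignment to the top}

\begin{lemma}\label{lem:extend}
There is $e\in\omega$ such that $\mathsf{PA}$ proves the following. Let $\mathrm{Fin}(H)$, $e\le k<\mathrm{lab}(H)$ and $\mathrm{Good}(F,v,k)$, let $r$ be the top of $F$, let $a,b$ be arbitrary, and let $U=\mathsf{PA}_k+\mathrm{Fin}(\overline{H^+})$ with $H^+=H^\frown(\langle a,F,v\rangle,k)$. Then there is an assignment $v^+$ on the worlds $\le r$, agreeing with $v$ on the worlds $<r$, such that $(F,v^+),r\models\chi$ for all $\chi\in X_k$ and for all sentences $\chi$ of code $\le b$ with $U\vdash\chi$.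
\end{lemma}

\begin{proof}
Let $\gamma^+(x,n)$ say: $n$ is a sentence, $x$ is a history whose last event is $(\langle a,F,v\rangle,k)$ with $\mathrm{Good}(F,v,k)$, and $(F,v),w\models n$ for all successors $w$ of the top of $F$. Let $\gamma^-(x,n)$ say the same, but with $(F,v),w\not\models n$ for some such $w$. Both formulas are $\Sigma_1$. By \eqref{eq:PrB}, $\mathsf{PA}$ proves
\[
\forall x,n\,\bigl(\mathrm{Fin}(x)\wedge\gamma^+(x,n)\to\Pr(n)\bigr),\qquad\forall x,n\,\bigl(\mathrm{Fin}(x)\wedge\gamma^-(x,n)\to\neg\Pr(n)\bigr).
\]
Choose $e$ such that $\mathsf{PA}_e$ proves these two sentences and (A1) holds with $e$ for $\gamma^+$ and $\gamma^-$. Now argue in $\mathsf{PA}$.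

By Lemma~\ref{lem:process}(d), $U$ is consistent. Let $n$ be a sentence. If $(F,v),w\models n$ for all $w\in R(r)$, then $\gamma^+(H^+,n)$ holds, so $\mathsf{PA}_e\vdash\gamma^+(\overline{H^+},\overline{n})$, and $U\vdash\Pr(\overline{n})$ because $e\le k$. Otherwise $\gamma^-(H^+,n)$ holds, and $U\vdash\neg\Pr(\overline{n})$ by the same steps.

Let $\Phi$ be the set of sentences of code $\le\max(b,k)$; it is closed under propositional constituents. Going through $\Phi$ one sentence at a time and adding the sentence or its negation, whichever preserves consistency, we obtain by induction a set $\Psi\subseteq\Phi$ such that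
\[
U^*=U\cup\Psi\cup\{\neg\psi:\psi\in\Phi\setminus\Psi\}
\]
is consistent. For $\psi\in\Phi$, consistency of $U^*$ gives: $\psi\in\Psi$ iff $U^*\vdash\psi$, and $\psi\notin\Psi$ iff $U^*\vdash\neg\psi$. Let $v^+=v\cup\{(r,\alpha):\alpha\in\Psi\text{ an atom}\}$. We show by induction on $\psi\in\Phi$ that $(F,v^+),r\models\psi$ iff $\psi\in\Psi$. For atoms this holds since $v$ has no pair for $r$. For $\bot$ and the connectives it holds since membership in $\Psi$ obeys the truth tables: for instance, $\psi_1\wedge\psi_2\in\Psi$ iff $U^*$ proves both $\psi_i$ iff both are in $\Psi$. For a box $\Pr(\overline{n})$, the worlds in $R(r)$ are $<r$, so by Lemma~\ref{lem:sat}(a) $(F,v^+),r\models\Pr(\overline{n})$ iff $(F,v),w\models n$ for all $w\in R(r)$; by the previous paragraph $U$ proves $\Pr(\overline{n})$ if this holds and $\neg\Pr(\overline{n})$ if it does not.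

Every $\chi\in\Phi$ with $U\vdash\chi$ is in $\Psi$ and so holds at $r$. This includes every $\chi\in X_k$, as such a $\chi$ has code $\le k$ and is provable in $\mathsf{PA}_k$.
\end{proof}

\subsection{The logic of $\Pr$ is $L$}

\begin{lemma}\label{lem:soundB}
$L\subseteq\mathsf{PL}(\Pr)$.
\end{lemma}

\begin{proof}
Let $A=A_q$ and let $f$ be an interpretation. Since the one-point irreflexive frame validates $A$ (Lemma~\ref{lem:tower}), the formula obtained from $A$ by replacing every outermost subformula $\Box B$ by $\neg\bot$ is a tautology. Argue in $\mathsf{PA}$. In the dead-end case all sentences $f(\Box B)$ hold by \eqref{eq:PrB}, so $f(A)$ follows from that tautology.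

In the good case let $(\langle a,F,v\rangle,k)$ be the last event and $r$ the top of $F$. By Lemma~\ref{lem:process}(b), $k\ge q$, so $F$ validates $A$ by (G1). For the finitely many variables $p$ of $A$, let $p$ hold at $w<r$ iff $(F,v),w\models f(p)$, and let $p$ hold at $r$ iff $f(p)$. Truth at worlds $<r$ does not depend on the valuation at $r$, so Lemma~\ref{lem:sat}(b) gives $w\Vdash B\Leftrightarrow(F,v),w\models f(B)$ for $w<r$ and subformulas $B$ of $A$. We claim that $r\Vdash B\leftrightarrow f(B)$ for these $B$. For variables this is the definition, and connectives pass through. Further, $r\Vdash\Box B$ iff $(F,v),w\models f(B)$ for all $w\in R(r)$, which by \eqref{eq:PrB} is equivalent to $f(\Box B)$. As $r\Vdash A$, we obtain $f(A)$.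
\end{proof}

\begin{lemma}\label{lem:complB}
$\mathsf{PL}(\Pr)\subseteq L$.
\end{lemma}

\begin{proof}
Let $A\notin L$. Passing to the cone of a refuting point, we obtain a coded $L$-frame $F^*$ with top $r$ and a valuation with $r\nVdash A$. For $t\le r$ let $\eta_t(x)$ be the p.r.\ formula ``$x$ is a history whose last event has the form $(\langle\overline{t},F,v\rangle,k)$'', and let $\sigma_t=\exists x\,(\mathrm{Fin}(x)\wedge\eta_t(x))$. Put $f(p)=\bigvee\{\sigma_w:w\le r,\ w\Vdash p\}$, and suppose $\mathsf{PA}\vdash f(A)$.

By uniqueness of the final history, $\mathsf{PA}$ proves $\forall x\,(\mathrm{Fin}(x)\wedge\eta_t(x)\to\sigma_t\wedge\bigwedge_{w\le r,\,w\ne t}\neg\sigma_w)$ for each $t\le r$. Choose $k\ge e$ so large that $f(A)\in X_k$, that $\mathsf{PA}_k$ proves these sentences, and that $\mathsf{PA}_k$ proves all true instances $\eta_t(\overline{n})$, by (A1). Let $b$ bound the codes of all $\sigma_w$ and $\neg\sigma_w$. We apply Lemma~\ref{lem:extend} in $\mathbb{N}$, where the final history is $\varepsilon$ and $k<\mathrm{lab}(\varepsilon)=\infty$.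

We construct assignments $v_0,\dots,v_{r+1}$, with $v_t$ on the worlds $<t$ and making $X_k$ true at all of them. Let $v_0=\emptyset$. Given $v_t$ with $t\le r$, we have $\mathrm{Good}(F^*|_{\le t},v_t,k)$: (G1) and (G2) hold by Lemma~\ref{lem:tower}, since $F^*|_{\le t}$ is an $L$-frame, and (G3) is the inductive assumption. Lemma~\ref{lem:extend} with $a=t$ yields an extension $v_{t+1}$ making $X_k$ true at $t$. The theory $U$ of the lemma proves $\sigma_t$ and $\neg\sigma_w$ for $w\ne t$, by the choice of $k$, so these sentences hold at $t$ too.

By Lemma~\ref{lem:sat}(a) all this persists in $(F^*,v_{r+1})$. There $\sigma_w$ holds at $t$ iff $w=t$, so $f(p)$ holds at $t$ iff $t\Vdash p$. By Lemma~\ref{lem:sat}(b), $(F^*,v_{r+1}),r\not\models f(A)$. But $f(A)\in X_k$, and $X_k$ holds at $r$. This is a contradiction.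
\end{proof}

\subsection{$\Pr$ is a provability predicate}

\begin{lemma}\label{lem:necB}
If $\varphi$ is a sentence and $\mathsf{PA}\vdash\varphi$, then $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$.
\end{lemma}

\begin{proof}
Let $p$ be the code of a proof of $\varphi$, and argue in $\mathsf{PA}$. In the dead-end case use \eqref{eq:PrB}. In the good case $k\ge p$ by Lemma~\ref{lem:process}(b), so $\varphi\in X_k$ holds at all worlds $<r$ by (G3), in particular on $R(r)$.
\end{proof}

The converse cannot be read off from $\mathbb{N}$, where $\Pr$ holds of all formulas. Instead we take a model of $\mathsf{PA}+\neg\varphi$ and turn it into a world at which $X_k$ holds and $\varphi$ fails. If we could put a single new top above this world and remain good, Lemma~\ref{lem:extend} would make $X_k$ true at the new top; and if $\Pr(\ulcorner\varphi\urcorner)\in X_k$, this would force $\varphi$ at the world below. In general the new top comes with further worlds, like the point $d$ in Example~\ref{ex:towers}, and these must first be given assignments. Each application of Lemma~\ref{lem:extend} asks for (G2) again,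 and this is why (G2) demands a tower of $k$ steps rather than one step: the proof consumes one step, and the rest of the tower certifies the new frames.

\begin{lemma}\label{lem:reflB}
If $\varphi$ is a sentence and $\mathsf{PA}\vdash\Pr(\ulcorner\varphi\urcorner)$, then $\mathsf{PA}\vdash\varphi$.
\end{lemma}

\begin{proof}
Suppose $\mathsf{PA}\nvdash\varphi$. By compactness there is a nonstandard model $\mathfrak{N}$ of $\mathsf{PA}+\neg\varphi$. Let $H$ be its final history. By Lemma~\ref{lem:process}(b), $\mathrm{lab}(H)$ is nonstandard or $\infty$. All notions below are taken in $\mathfrak{N}$.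

\emph{Step 1: a world where $X_k$ holds and $\varphi$ fails.} In the good case let $(\langle a,F,v\rangle,k_0)$ be the last event of $H$; then $k_0$ is nonstandard. In the dead-end case let $F$ be the one-point irreflexive frame and $v=\emptyset$. Let $r$ be the top of $F$. By \eqref{eq:PrB}, in both cases
\begin{equation}\label{eq:boxN}
\mathfrak{N}\models\Pr(n)\quad\text{iff}\quad(F,v),w\models n\text{ for all }w\in R(r)\qquad(n\text{ a sentence}).
\end{equation}
Let $Q(n)$ be the formula, with parameters $F$ and $v$, saying: $F\in\mathcal{F}_n$, $(F,r)$ is $n$-extendible, and there is an assignment $v'$ on the worlds $\le r$, agreeing with $v$ on the worlds $<r$, such that $X_n$ holds at all worlds of $(F,v')$ and $(F,v'),r\not\models\varphi$.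

Let $n$ be standard; we verify $Q(n)$. The two conditions on $F$ follow from (G1), (G2) and $n\le k_0$ in the good case. In the dead-end case they are true $\Sigma_1$ statements by Lemma~\ref{lem:tower}, so they hold in $\mathfrak{N}$. The set $X_n$ is a standard finite set of theorems of $\mathsf{PA}$. Let $\Theta$ be the finite set of propositional constituents of members of $X_n\cup\{\varphi\}$, and let $v'$ be $v$ together with the pairs $(r,\alpha)$ for atoms $\alpha\in\Theta$ true in $\mathfrak{N}$. For $\psi\in\Theta$ we have $(F,v'),r\models\psi$ iff $\mathfrak{N}\models\psi$: for atoms by definition, for boxes by \eqref{eq:boxN} and Lemma~\ref{lem:sat}(a), and for connectives by induction. So $X_n$ holds at $r$ and $\varphi$ fails at $r$. Worlds $<r$ exist only in the good case, and there $X_n\subseteq X_{k_0}$ holds by (G3).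

By (A4), $Q(k')$ holds for some nonstandard $k'$. Since $Q(k')$ implies $Q(k)$ for $k\le k'$, we may fix a nonstandard $k<\mathrm{lab}(H)$ with $Q(k)$. Fix $v'$ as in $Q(k)$ and a tower $(F,r),(F_1,r_1),\dots,(F_k,r_k)$ with $F_1,\dots,F_k\in\mathcal{F}_k$.

\begin{figure}[h]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[fill=gray!20] (0,0) -- (2.4,0) -- (1.2,2) -- cycle;
\fill (1.2,2) circle (2pt) node[above] {$r$};
\node at (1.2,0.4) {$\mathrm{cone}(r)$};
\draw (4.5,0) -- (10,0) -- (7.5,3.6) -- cycle;
\draw[fill=gray!20] (5.2,0) -- (7.6,0) -- (6.6,2) -- cycle;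
\fill (6.6,2) circle (2pt) node[right] {$j$};
\node at (6.45,0.4) {$\mathrm{cone}(j)$};
\fill (7.5,3.6) circle (2pt) node[above] {$r_1$};
\draw[->] (7.42,3.45) -- (6.68,2.14);
\fill (8.2,1.2) circle (2pt) node[right] {$t$};
\draw[->,dashed] (6,1) -- (2,1) node[midway,above] {$\pi$};
\node at (1.2,-0.4) {$F$};
\node at (7.25,-0.4) {$G$};
\end{tikzpicture}
\caption{The frame $G$ placed above the world $r$ of $F$ at which $\varphi$ fails. On $\mathrm{cone}(j)$ the assignment is pulled back along the p-morphism $\pi$, so $\varphi$ fails at $j$. The remaining worlds $t$ receive assignments one at a time from the bottom. At the top $r_1$, which sees $j$, the theorem $\Pr(\ulcorner\varphi\urcorner)$ then holds and forces $\varphi$ at $j$.}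
\label{fig:G}
\end{figure}

\emph{Step 2: assignments below $r_1$} (Figure~\ref{fig:G}). Let $j\in F_1$ with $r_1Rj$ and $\pi\colon\mathrm{cone}(j)\to\mathrm{cone}(r)$, $\pi(j)=r$, witness the first step. List $\mathrm{cone}(j)$ in increasing order, then the rest of $\mathrm{cone}(r_1)$ in increasing order. Since $\mathrm{cone}(j)$ is closed under successors, successors come earlier in the list, so this defines a coded copy $G$ of $\mathrm{cone}(r_1)$, and $G\in\mathcal{F}_k$. We identify points with their copies. Then $\mathrm{cone}(j)=\{0,\dots,u-1\}$ for some $u$, and $r_1$, which is not in $\mathrm{cone}(j)$ by acyclicity, is the top $\mu-1\ge u$ of $G$. Let $y_u=\{(x,\alpha):x<u,\ (\pi(x),\alpha)\in v'\}$. By Lemma~\ref{lem:sat}(a), under $y_u$ the set $X_k$ holds at all worlds $<u$ and $\varphi$ fails at $j$.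

For $u\le t\le\mu-1$ let $P(t)$ say: there is an assignment $y$ on the worlds $<t$, agreeing with $y_u$ on the worlds $<u$, under which $X_k$ holds at all worlds $<t$ of $G$. We have $P(u)$. Let $u\le t<\mu-1$ and let $y$ witness $P(t)$. We claim $\mathrm{Good}(G|_{\le t},y,k)$. (G1) holds since $G|_{\le t}$ is a generated subframe of $G$, and (G3) is $P(t)$. For (G2), as $t\in\mathrm{cone}(r_1)$ and $t\ne r_1$, there are points $t_0=t,t_1,\dots,t_q=r_1$ with $q\ge1$ and $t_{l+1}Rt_l$. Consider
\[
(G|_{\le t},t),\ (G,t_1),\ \dots,\ (G,t_q),\ (F_2,r_2),\ \dots,\ (F_k,r_k).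
\]
The first $q$ steps are witnessed by identity maps, the step to $(F_2,r_2)$ is the given one because $G\cong\mathrm{cone}(r_1)$, and all frames are in $\mathcal{F}_k$. There are $q+k-1\ge k$ steps, and the first $k$ of them give (G2). Since $e\le k<\mathrm{lab}(H)$, Lemma~\ref{lem:extend} applies in $\mathfrak{N}$ and extends $y$ to a witness of $P(t+1)$. By induction in $\mathfrak{N}$, $P(\mu-1)$ holds; let $y$ be a witness.

\emph{Step 3: the top.} We have $\mathrm{Good}(G,y,k-1)$: (G1) and (G3) follow from $\mathcal{F}_k\subseteq\mathcal{F}_{k-1}$ and $X_{k-1}\subseteq X_k$, and the tower $(G,r_1),(F_2,r_2),\dots,(F_k,r_k)$ has $k-1$ steps. As $k-1$ is nonstandard and less than $\mathrm{lab}(H)$, Lemma~\ref{lem:extend} gives an extension $y^+$ of $y$ with $X_{k-1}$ true at $r_1$. The sentence $\Pr(\ulcorner\varphi\urcorner)$ has a standard proof, so it is in $X_{k-1}$. Hence $(G,y^+),r_1\models\Pr(\ulcorner\varphi\urcorner)$, and $(G,y^+),j\models\varphi$ since $r_1Rj$. But $y^+$ agrees with $y_u$ on $\mathrm{cone}(j)$, so $\varphi$ fails at $j$ by Lemma~\ref{lem:sat}(a). This is a contradiction.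
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Necessity is in Lemma~\ref{lem:free}. For sufficiency, $\Pr$ is a provability predicate by Lemmas~\ref{lem:necB} and~\ref{lem:reflB} and Remark~\ref{rem:open}, and $\mathsf{PL}(\Pr)=L$ by Lemmas~\ref{lem:soundB} and~\ref{lem:complB}.
\end{proof}

\begin{remark}
Recursive enumerability of $L$ makes $\mathcal{F}_k$ primitive recursive and hence $\mathrm{Good}$ a $\Sigma_1$ condition, which Lemma~\ref{lem:extend} needs. Consistency of $L$ makes the dead-end case sound; it cannot be dropped, since the inconsistent logic is closed under $\Box A/A$ but is excluded by Lemma~\ref{lem:free}. Condition (G2) is exploited only in Lemma~\ref{lem:reflB}. By Lemma~\ref{lem:process}(c), $\mathbb{N}$ is in the dead-end case, so this $\Pr$ holds in $\mathbb{N}$ of all formulas. The definition of a provability predicate permits this, and Theorem~\ref{thm:B} claims nothing more.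
\end{remark}

\section{The logics $G_n$ and their intersections}\label{sec:cor}

\begin{lemma}\label{lem:Gn}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] $\Box^iB\to\Box^{i+ln}B\in G_n$ for all $i\ge1$, $l\ge0$ and all $B$.
\item[(b)] $G_n$ is complete with respect to the class of finite acyclic frames with $R^{n+1}\subseteq R$.
\item[(c)] $G_n$ is closed under $\Box A/A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $q=p\wedge\Box^np$. Since $\mathsf{K}\vdash\Box^nq\to\Box^np$, we have $\mathsf{K}\vdash p\to(\Box^nq\to q)$, hence $\mathsf{K}\vdash\Box p\to\Box(\Box^nq\to q)$. The axiom of $G_n$ for $q$ gives $\Box p\to\Box q$, and so $\Box p\to\Box^{n+1}p\in G_n$. Substituting $\Box^{i-1}B$ for $p$ gives $\Box^iB\to\Box^{i+n}B$; now iterate.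

(b) \emph{Such frames validate the axiom.} Suppose $x\Vdash\Box(\Box^np\to p)$ and some $y\in R(x)$ refutes $p$; take such a $y$ of least height. Then $y\nVdash\Box^np$, so $yR^nz$ and $z\nVdash p$ for some $z$. Now $xR^{n+1}z$ gives $xRz$, and $\mathrm{ht}(z)<\mathrm{ht}(y)$, contradicting the choice of $y$.

\emph{Every $A\notin G_n$ is refuted on such a frame.} By (a) and (C3), if a canonical path of length $1+ln$ leads from $\Gamma$ to $\Delta$, then $\Box B\in\Gamma$ implies $B\in\Delta$, that is, $\Gamma R\Delta$. Build a tree with labels in the canonical frame of $G_n$. The root, at level $0$, has a label omitting $A$. A node labeled $\Gamma$ receives, for each subformula $\Box B$ of $A$ with $\Box B\notin\Gamma$, a \emph{child for $B$}, labeled by some $\Delta$ with $\Gamma R\Delta$, $\Box^nB\in\Delta$ and $B\notin\Delta$. Such a $\Delta$ exists by (C2), because the axiom gives $\Box(\Box^nB\to B)\notin\Gamma$.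

Suppose a branch passes from level $g$ to a child for $B$ at level $g+1$, with label $\Delta$. By (a), $\Box^{(l+1)n}B\in\Delta$ for all $l\ge0$. The node of the branch at level $g+(l+1)n$ is at distance $(l+1)n-1$ from that child, so by (C3) its label contains $\Box B$, and it has no child for $B$. Hence along a branch each $B$ is treated at most once for each residue class of levels modulo $n$. Branches have length at most $n$ times the number of subformulas of $A$, so the tree is finite.

Let $xR'y$ iff $y$ is a proper descendant of $x$ at a distance $\equiv1\pmod n$. Then $R'$ is acyclic, and $(R')^{n+1}\subseteq R'$ since a sum of $n+1$ such distances is $\equiv1\pmod n$. Let $p$ hold at a node iff it is in the label. For subformulas $B$ of $A$, a node forces $B$ under $R'$ iff $B$ is in its label: if $\Box C$ is in the label of $x$, then $C$ is in the label of every $R'$-successor, as the labels are $R$-related; if it is not, the child for $C$ is an $R'$-successor whose label omits $C$. So the root refutes $A$.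

(c) Let $A\notin G_n$ fail at $x$ in a frame as in (b). Add a new point $x^*$ that sees exactly the $y$ with $xR^{ln}y$ for some $l\ge0$. The new frame is finite and acyclic. If $x^*Ry_1$ and $y_1R^ny$, then $xR^{ln}y_1$ gives $xR^{(l+1)n}y$, so $x^*Ry$; thus $R^{n+1}\subseteq R$ persists. Since $x^*Rx$, the formula $\Box A$ fails at $x^*$, and $\Box A\notin G_n$ by (b).
\end{proof}

For $n,N\ge1$ let $Z(n,N)$ be the frame $x_0,\dots,x_N$ with $x_iRx_l$ iff $l-i\ge1$ and $l-i\equiv1\pmod n$. It is finite, acyclic and satisfies $R^{n+1}\subseteq R$, so it is a $G_n$-frame. For $1\le c<N$: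
\begin{equation}\label{eq:chain}
\text{if } n\nmid c \text{ and } p \text{ is false only at } x_{c+1}, \text{ then } x_0\nVdash\Box p\to\Box^{c+1}p .
\end{equation}
Indeed, $x_0$ does not see $x_{c+1}$, but reaches it by $c+1$ unit steps.

\begin{proof}[Proof of Corollary~\ref{cor:inter}]
An intersection of two consistent r.e.\ normal logics that are closed under $\Box A/A$ has the same four properties. By Lemma~\ref{lem:Gn}(b), $L=G_a\cap G_b$ is complete with respect to the union of the two classes of frames. So Theorem~\ref{thm:B} and Lemma~\ref{lem:Gn}(c) give $L=\mathsf{PL}(\Pr)$ for some $\Pr$.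

A transitive frame satisfies $R^{a+1}\subseteq R$, so Lemma~\ref{lem:Gn}(b) for $a$ and for $1$ gives $L\subseteq G_a\subseteq G_1=\mathsf{GL}$. By Lemma~\ref{lem:Gn}(a), $\Box p\to\Box^{ab+1}p$ is in both $G_a$ and $G_b$. It is not in $\mathsf{K}$, by \eqref{eq:chain} with $c=ab$ in $Z(ab+1,ab+1)$. So $L\ne\mathsf{K}$.

Suppose $L=G_n$ with $n\ge1$; the case $n=1$ is $L=\mathsf{GL}$. Then $\Box p\to\Box^{n+1}p\in G_n\subseteq G_a$. If $a\nmid n$, this formula fails in the $G_a$-frame $Z(a,n+1)$ by \eqref{eq:chain}. So $a\mid n$, and $b\mid n$ by symmetry. As neither of $a,b$ divides the other, $n\ge\mathrm{lcm}(a,b)>\max(a,b)$, so $n\nmid a$ and $n\nmid b$. The formula $(\Box p\to\Box^{a+1}p)\vee(\Box q\to\Box^{b+1}q)$ is in $G_a\cap G_b=G_n$. By \eqref{eq:chain} it fails at $x_0$ in the $G_n$-frame $Z(n,\max(a,b)+1)$ when $p$ is false only at $x_{a+1}$ and $q$ only at $x_{b+1}$. This is a contradiction.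
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:neg}]
Let $B=\Box\Box\bot\vee(\Box p\to\Box\Box p)$. By Lemma~\ref{lem:Gn}(a) with $n=1$, $B\in\mathsf{GL}$, so $\Box B\in\mathsf{GL}$. Also $\mathsf{K}\vdash\Box^3\bot\to\Box B$. Hence $\Box B\in L'$. The intransitive chain $x_2\to x_1\to x_0$ validates $\Box^3\bot$. With $p$ false only at $x_0$, the point $x_2$ refutes $\Box\Box\bot$, forces $\Box p$ and refutes $\Box\Box p$, so it refutes $B$. Thus $B\notin\mathsf{K}+\Box^3\bot$ and $B\notin L'$. So $L'$ is not closed under $\Box A/A$, and by Lemma~\ref{lem:free} it is not $\mathsf{PL}(\Pr)$ for any provability predicate $\Pr$.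

We have $\mathsf{K}\subseteq L'\subseteq\mathsf{GL}$ and $B\in\mathsf{GL}\setminus L'$. The formula $\Box^3\bot\vee(\Box p\to\Box\Box p)$ is in $L'$, and it fails at $x_3$ in the intransitive chain $x_3\to x_2\to x_1\to x_0$ with $p$ false only at $x_1$. So it is not in $\mathsf{K}$.
\end{proof}

\begin{remark}
The logic $L'$ satisfies the standing hypotheses of Theorem~\ref{thm:B}. It is consistent, r.e.\ and normal. If $A\notin\mathsf{K}+\Box^3\bot$, the construction in the proof of Lemma~\ref{lem:trees}, carried out in the canonical frame of $\mathsf{K}+\Box^3\bot$, refutes $A$ on a finite tree; by (C3) this tree has no path of length $3$, so it validates $\Box^3\bot$. With Lemma~\ref{lem:Gn}(b) for $n=1$, $L'$ is complete with respect to a class of finite acyclic frames. So closure under $\Box A/A$ is a real restriction within the scope of the theorem.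
\end{remark}

\begin{thebibliography}{9}

\bibitem{HP}
H\'ajek and Pudl\'ak, \emph{Metamathematics of First-Order Arithmetic}.

\bibitem{slides}
\emph{Normal modal logics and provability predicates},
\texttt{https://www.jaist.ac.jp/is/labs/ishihara-lab/mla2018/doc/slides/Taishi\_Kurahashi.pdf}

\end{thebibliography}
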